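
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Cyclotomic schemes over finite fields are $2$-separable}


\begin{abstract}
The separability number $s(\mathcal X)$ of a coherent configuration $\mathcal X$ is the least $m$ for which $\mathcal X$ is determined up to isomorphism by its $m$-dim intersection numbers. For a nontrivial cyclotomic scheme over a finite field it is bounded by the base number of the automorphism group, which is at most $3$, and the value $2$ occurs. It was asked whether the value $3$ occurs. We show that it does not: every cyclotomic scheme over a finite field is $2$-separable. For nontrivial schemes we also prove that the basis relations of the $2$-dimensional extension are exactly the orbits of the automorphism group. Finally we show that the Paley schemes on $p^2$ points, $p\ge 7$ prime, have base number $3$ and separability number $2$.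
\end{abstract}

\section{The question and the answer}

\subsection{Coherent configurations and separability}

Let $\Omega$ be a finite set. A \emph{coherent configuration} $\mathcal X$ on $\Omega$ is a partition of $\Omega^2$ into nonempty \emph{basis relations} such that
the diagonal $1_\Omega$ is a union of basis relations;
the inverse $R^*=\{(\beta,\alpha):(\alpha,\beta)\in R\}$ of a basis relation $R$ is a basis relation;
and for all basis relations $R,S,T$ the number
\[
c_{RS}^T=\bigl|\{\delta\in\Omega:(\alpha,\delta)\in R,\ (\delta,\beta)\in S\}\bigr|
\]
is the same for all $(\alpha,\beta)\in T$. The numbers $c_{RS}^T$ are the \emph{intersection numbers}. A \emph{relation} of $\mathcal X$ is a union of basis relations. A configuration $\mathcal Y$ on $\Omega$ \emph{contains} $\mathcal X$ (and $\mathcal X$ is \emph{coarser} than $\mathcal Y$) if every basis relation of $\mathcal X$ is a relation of $\mathcal Y$. The group $\operatorname{Aut}(\mathcal X)$ consists of the permutations of $\Omega$ that preserve every basis relation.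

An \emph{isomorphism} $\mathcal X\to\mathcal X'$ is a bijection of the point sets that takes basis relations to basis relations. An \emph{algebraic isomorphism} is only a bijection of the sets of basis relations that preserves the intersection numbers. Every isomorphism induces an algebraic one; the converse fails in general, and the separability number measures how badly. One enriches the intersection numbers until they determine the configuration.

For $m\ge1$ let $\mathcal X^m$ be the $m$-fold tensor power, that is, the coherent configuration on $\Omega^m$ with basis relations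
\[
R_1\otimes\dots\otimes R_m=\{(a,b):(a_i,b_i)\in R_i\text{ for all }i\},
\]
where the $R_i$ are basis relations of $\mathcal X$, and let $\Delta_m=\{(\alpha,\dots,\alpha):\alpha\in\Omega\}$. The \emph{$m$-dimensional extension} $\widehat{\mathcal X}^{(m)}$ is the smallest coherent configuration on $\Omega^m$ that contains $\mathcal X^m$ and has $\Delta_m$, regarded as the reflexive relation $\{(d,d):d\in\Delta_m\}$, among its relations. Its intersection numbers are the \emph{$m$-dim intersection numbers} of $\mathcal X$. An \emph{algebraic $m$-isomorphism} from $\mathcal X$ to $\mathcal X'$ is an algebraic isomorphism $\hat\varphi:\widehat{\mathcal X}^{(m)}\to\widehat{\mathcal X'}^{(m)}$ that maps $\Delta_m$ to $\Delta_m'$ and is compatible with an algebraic isomorphism $\varphi:\mathcal X\to\mathcal X'$ on the relations of $\mathcal X^m$, that is,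
$\hat\varphi(R_1\otimes\dots\otimes R_m)=\varphi(R_1)\otimes\dots\otimes\varphi(R_m)$. For $m=1$ these are the ordinary algebraic isomorphisms. The configuration $\mathcal X$ is \emph{$m$-separable} if every algebraic $m$-isomorphism from $\mathcal X$ is induced by an isomorphism $f$ (acting on $\Omega^m$ coordinatewise); equivalently, if $\mathcal X$ is determined up to isomorphism by its $m$-dim intersection numbers. The \emph{separability number} $s(\mathcal X)$ is the least $m$ for which $\mathcal X$ is $m$-separable. It is known that $1\le s(\mathcal X)\le\lceil|\Omega|/3\rceil$; see \cite{problems}.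

\subsection{Cyclotomic schemes}

Let $\mathbb F=\mathbb F_q$ be a finite field, $q$ a power of the prime $p$, and let $K\le\mathbb F^*$. The \emph{cyclotomic scheme} $\mathcal X$ of $K$ is the coherent configuration on $\Omega=\mathbb F$ whose basis relations are the orbits on $\mathbb F^2$ of the group generated by all translations and all multiplications by elements of $K$. Thus the basis relations are $1_\Omega$ and
\[
\{(x,y):y-x\in cK\},\qquad c\in\mathbb F^*,
\]
so that knowing the basis relation of $(x,y)$ is the same as knowing whether $x=y$ and, if not, the coset $(y-x)K$. The scheme is \emph{trivial} if $K=\mathbb F^*$.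

If $K=\mathbb F^*$, then there are two basis relations, the diagonal and its complement. A configuration algebraically isomorphic to $\mathcal X$ also has rank $2$ and the same number of points, and every bijection induces the algebraic isomorphism. Hence $s(\mathcal X)=1$ in the trivial case. If $K\ne\mathbb F^*$, then
\[
s(\mathcal X)\le b(\operatorname{Aut}(\mathcal X))\le 3,
\]
where the \emph{base number} $b$ of a permutation group is the least size of a set of points with trivial pointwise stabilizer; and there are cyclotomic schemes over prime fields with $s(\mathcal X)=2$. Both facts are recorded in \cite{problems}, where the following question is posed: \emph{is there a cyclotomic scheme over a finite field with $s(\mathcal X)=3$?}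

For $K\ne\mathbb F^*$ the base number is $3$ exactly when some nonidentity field automorphism $\tau$ satisfies $\tau(x)\in xK$ for all $x\neq0$ (Lemma~\ref{lem:gamma} below). Such a $\tau$ is an automorphism of $\mathcal X$ fixing $0$ and $1$, so two points do not make the scheme rigid, while three points $0,1,\theta$ do, if $\theta$ is well chosen. The bound $s\le b$ thus leaves the value $3$ open for these schemes, and the Paley scheme on $p^2$ points is a typical candidate. The results below show that for these schemes the bound is never attained.

\subsection{Results}

\begin{theorem}\label{thm:A}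
Every cyclotomic scheme $\mathcal X$ over a finite field is $2$-separable. Hence $s(\mathcal X)\in\{1,2\}$, and no cyclotomic scheme has $s(\mathcal X)=3$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $\mathcal X$ is a nontrivial cyclotomic scheme over a finite field $\mathbb F=\Omega$, then the basis relations of $\widehat{\mathcal X}^{(2)}$ are exactly the orbits of $\operatorname{Aut}(\mathcal X)$ on $\Omega^2\times\Omega^2$.
\end{theorem}

\begin{theorem}\label{thm:C}
For every prime $p\ge7$ the Paley scheme on $\mathbb F_{p^2}$ (the cyclotomic scheme of the group of nonzero squares) has $b(\operatorname{Aut}(\mathcal X))=3$ and $s(\mathcal X)=2$.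
\end{theorem}

The inequality $s\le b$ is not used in the proofs.

\subsection{The idea}

A pair of points of $\Omega^2$ is a quadruple of points of $\Omega$. If three of them are the base $0,1,\theta$, one place is left for a variable point $z$: consider the basis relation $r_z$ of $\widehat{\mathcal X}^{(2)}$ that contains $((0,1),(\theta,z))$. If the $r_z$ are pairwise distinct, they act as coordinates on $\Omega$, and since an algebraic $2$-isomorphism transports basis relations, it transports coordinates. In this way an isomorphism is reconstructed (Section~\ref{sec:A}). That the $r_z$ are distinct follows from Theorem~\ref{thm:B}, because only the identity of $\operatorname{Aut}(\mathcal X)$ fixes $0,1,\theta$.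

Theorem~\ref{thm:B} is proved in two steps. First, the configuration $\widehat{\mathcal X}^{(2)}$ colors triples of points of $\Omega$, and Section~\ref{sec:triples} shows that this coloring is as fine as it can be: its classes are orbits of $\operatorname{Aut}(\mathcal X)$. Second, Section~\ref{sec:quadruples} passes from triples to quadruples by a counting argument: if two quadruples in different orbits had the same color, then each of the $q$ elements of $\mathbb F$ would satisfy one of a short list of equations which together have fewer than $q$ solutions. Section~\ref{sec:nine} carries out both steps by hand on nine points.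

\section{Background}

\subsection{Conventions}

The relations of a coherent configuration are closed under Boolean operations, under inversion, and under composition
$R\cdot S=\{(\alpha,\beta):(\alpha,\delta)\in R,\ (\delta,\beta)\in S\text{ for some }\delta\}$. A subset $\Lambda\subseteq\Omega$ with $\{(\alpha,\alpha):\alpha\in\Lambda\}$ a basis relation is a \emph{fiber}; the fibers partition $\Omega$, and each basis relation lies in $\Lambda\times\Lambda'$ for some fibers $\Lambda,\Lambda'$. We write $J$ for the full relation on any set.

The linear span of the adjacency matrices of the basis relations is the \emph{adjacency algebra}. It is a \emph{coherent algebra}: it contains the identity matrix and the all-one matrix and is closed under matrix multiplication, transposition and entrywise (Hadamard) multiplication. Conversely, every coherent algebra is the adjacency algebra of a unique coherent configuration, whose basis relations correspond to the primitive idempotents for entrywise multiplication.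

An algebraic isomorphism $\varphi:\mathcal X\to\mathcal X'$ extends to relations by $\varphi(\bigcup R)=\bigcup\varphi(R)$ and to the adjacency algebras by linearity; the latter extension is an algebra isomorphism, and it respects entrywise products. Hence $\varphi$ respects Boolean operations, inclusions and compositions, and $\varphi(J)=J$; it takes the identity matrix to the identity matrix, so it maps diagonal relations to diagonal relations; and it respects inversion, because for a basis relation $R$ the relation $R^*$ is the only basis relation $S$ with $c_{RS}^{T}\ne0$ for some diagonal $T$. Comparing $J^2=|\Omega|J$ (as matrices) on both sides gives $|\Omega|=|\Omega'|$.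

The next lemma says that for $2$-separability it suffices to find an isomorphism that induces the underlying algebraic isomorphism $\mathcal X\to\mathcal X'$.

\begin{lemma}\label{lem:lift}
Let $\mathcal X$ and $\mathcal X'$ be coherent configurations on $\Omega$ and $\Omega'$, let $\hat\varphi:\widehat{\mathcal X}^{(2)}\to\widehat{\mathcal X'}^{(2)}$ be an algebraic $2$-isomorphism compatible with $\varphi:\mathcal X\to\mathcal X'$, and let $f:\Omega\to\Omega'$ be an isomorphism inducing $\varphi$. Then $f\times f$ induces $\hat\varphi$. In particular, a $1$-separable configuration is $2$-separable.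
\end{lemma}

\begin{proof}
The bijection $f\times f:\Omega^2\to\Omega'^2$ takes $\mathcal X^2$ to $\mathcal X'^2$ and $\Delta_2$ to $\Delta_2'$, hence by minimality $\widehat{\mathcal X}^{(2)}$ to $\widehat{\mathcal X'}^{(2)}$. It induces an algebraic isomorphism $\hat\psi$ between them that agrees with $\hat\varphi$ on the relations of $\mathcal X^2$ and on $\{(d,d):d\in\Delta_2\}$. Consider the linear extension of $\hat\psi^{-1}\hat\varphi$ to the adjacency algebra of $\widehat{\mathcal X}^{(2)}$. It respects products, transposes and entrywise products and fixes the identity and the all-one matrix, so the matrices fixed by it form a coherent algebra. This algebra contains the matrices of the relations of $\mathcal X^2$ and of $\{(d,d):d\in\Delta_2\}$; by minimality of $\widehat{\mathcal X}^{(2)}$ it is the whole adjacency algebra, and $\hat\psi=\hat\varphi$.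
\end{proof}

\subsection{Two cited theorems}

\begin{theorem}[McConnel \cite{mcconnel}; for index $2$ Carlitz \cite{carlitz}]\label{thm:mcconnel}
Let $K$ be a proper subgroup of $\mathbb F^*$, and let $f:\mathbb F\to\mathbb F$ satisfy $f(x)-f(y)\in(x-y)K$ for all $x\ne y$. Then $f(x)=ax^{p^j}+b$ for some $a,b\in\mathbb F$ and $j\ge0$.
\end{theorem}

For $K=\mathbb F^*$ the condition says only that $f$ is injective, so properness is essential.

An \emph{S-ring} over a finite group $H$ is given by a partition $\pi$ of $H$ such that $\{1\}\in\pi$, $L^{-1}\in\pi$ for $L\in\pi$, and for $L,M,N\in\pi$ the number of pairs $(l,m)\in L\times M$ with $lm=h$ is the same for all $h\in N$. The classes of $\pi$ are the basic sets.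

\begin{theorem}[Leung--Man \cite{lm1,lm2}]\label{thm:lm}
Let $\pi$ be the partition of a finite cyclic group $H$ into the basic sets of an S-ring. Then one of the following holds.
\begin{enumerate}
\item[\textup{(1)}] $\pi$ is \emph{trivial}: its classes are $\{1\}$ and $H\setminus\{1\}$, or $H=1$.
\item[\textup{(2)}] $\pi$ is \emph{orbit}: its classes are the orbits of some $M\le\operatorname{Aut}(H)$.
\item[\textup{(3)}] $\pi$ is a \emph{tensor product} $\pi_1\otimes\pi_2$: $H=H_1\times H_2$ with $H_i\ne1$, and the classes are the sets $L_1\times L_2$, $L_i\in\pi_i$, where $\pi_i$ is the partition of an S-ring over $H_i$.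
\item[\textup{(4)}] $\pi$ is a \emph{wedge product}: there are subgroups $1<L\le U<H$, both unions of classes, such that every class outside $U$ is a union of cosets of $L$.
\end{enumerate}
\end{theorem}

\subsection{The automorphism group}

\emph{From now on $K\ne\mathbb F^*$}; in particular $q\ge3$. Put
\[
\Gamma=\{\tau\in\operatorname{Aut}(\mathbb F):\tau(x)\in xK\text{ for all }x\in\mathbb F^*\},\qquad
\mathbb F_0=\operatorname{Fix}(\Gamma)=\mathbb F_{q_0},\qquad e=|\Gamma|.
\]
The set $\Gamma$ is a subgroup of $\operatorname{Aut}(\mathbb F)$, since $\sigma(\tau(x))\in\tau(x)K=xK$ for $\sigma,\tau\in\Gamma$. By Galois theory $\Gamma=\operatorname{Gal}(\mathbb F/\mathbb F_0)$, so $e=[\mathbb F:\mathbb F_0]$ and $q=q_0^e$.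

\begin{lemma}\label{lem:gamma}
\begin{enumerate}
\item[\textup{(i)}] $\operatorname{Aut}(\mathcal X)=\{x\mapsto\kappa\tau(x)+b:\kappa\in K,\ \tau\in\Gamma,\ b\in\mathbb F\}$, of order $q|K|e$, and the stabilizer of $0$ and $1$ in $\operatorname{Aut}(\mathcal X)$ is $\Gamma$.
\item[\textup{(ii)}] The affine maps $x\mapsto ax+b$, $a\neq0$, permute the basis relations of $\mathcal X$ and normalize $\operatorname{Aut}(\mathcal X)$.
\item[\textup{(iii)}] If $\Gamma\ne1$, then $b(\operatorname{Aut}(\mathcal X))=3$; if $\Gamma=1$, then $b(\operatorname{Aut}(\mathcal X))\le2$.
\item[\textup{(iv)}] The index $|\mathbb F^*:K|$ divides $q_0-1$. In particular $q_0\ge3$.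
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The listed maps are permutations and preserve every coset $(y-x)K$. Conversely, let $f\in\operatorname{Aut}(\mathcal X)$. Then $f(x)-f(y)\in(x-y)K$ for $x\neq y$, so $f(x)=a\tau(x)+b$ with $\tau(x)=x^{p^j}$ by Theorem~\ref{thm:mcconnel}. Now $a=f(1)-f(0)\in K$, and $a\tau(x)=f(x)-f(0)\in xK$ for $x\ne0$ gives $\tau\in\Gamma$. As $b=f(0)$ and $\kappa=f(1)-f(0)$, and hence also $\tau$, are determined by $f$, the order is as stated, and $f$ fixes $0$ and $1$ exactly when $b=0$ and $\kappa=1$.

(ii) The map $x\mapsto ax+b$ takes the relation $y-x\in cK$ to the relation $y-x\in acK$. A permutation of $\Omega$ that permutes the basis relations normalizes the group preserving each of them.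

(iii) Any two distinct points can be moved to $0,1$ by an affine map, so by (ii) and (i) all two-point stabilizers have order $|\Gamma|$. If $\Gamma=1$, then $\{0,1\}$ is a base. If $\Gamma\ne1$, no set of at most two points is a base, but $\{0,1,\theta\}$ is one whenever $\mathbb F=\mathbb F_0(\theta)$, because an element of $\Gamma$ fixing $\theta$ fixes $\mathbb F$ pointwise.

(iv) The map $x\mapsto x^{q_0}$ belongs to $\Gamma$, so $x^{q_0-1}\in K$ for all $x\in\mathbb F^*$. As $q_0-1$ divides $q-1$, the group $(\mathbb F^*)^{q_0-1}$ has index $q_0-1$ in $\mathbb F^*$, and it lies in $K$. Hence $|\mathbb F^*:K|$ divides $q_0-1$; since this index is at least $2$, we get $q_0\ge3$.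
\end{proof}

\section{What the two-dimensional extension sees}\label{sec:colors}

Put $\mathcal Z=\widehat{\mathcal X}^{(2)}$. For $a,b\in\Omega^2$ let $\langle a\,|\,b\rangle$ denote the basis relation of $\mathcal Z$ that contains $(a,b)$, and call it the \emph{color} of $(a,b)$; if $a=(x,y)$ and $b=(u,v)$, we also write $\langle x,y\,|\,u,v\rangle$. Note that $\langle b\,|\,a\rangle=\langle a\,|\,b\rangle^*$. For any relations $R,S$ on $\Omega$ write $R\otimes S=\{(a,b):(a_1,b_1)\in R,\ (a_2,b_2)\in S\}$. Put $1_\Delta=\{(d,d):d\in\Delta_2\}$ and $E_{ij}=\{(a,b):a_i=b_j\}$ for $i,j\in\{1,2\}$.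

A color determines, first of all, every relation of $\mathcal X$ between two of the four points.

\begin{lemma}\label{lem:pairs}
For each relation $S$ of $\mathcal X$ and $i,j\in\{1,2\}$, the set $S_{ij}=\{(a,b):(a_i,b_j)\in S\}$ is a relation of $\mathcal Z$; in particular so is $E_{ij}$. The color $\langle a\,|\,b\rangle$ determines the $\mathcal X$-relation of each pair among $a_1,a_2,b_1,b_2$. The set $\Delta_2$ is a union of fibers of $\mathcal Z$, and $\Omega^2\times\Delta_2=J\cdot1_\Delta$ is a relation of $\mathcal Z$.
\end{lemma}

\begin{proof}
We have $S_{11}=S\otimes J$ and $S_{22}=J\otimes S$, so these are relations of $\mathcal X^2$; in particular $E_{11}$ and $E_{22}$ are. Further $S_{12}=S_{11}\cdot1_\Delta\cdot E_{22}$: a pair $(a,b)$ is in the right-hand side if and only if there is $(s,s)$ with $(a_1,s)\in S$ and $s=b_2$. In the same way $S_{21}=S_{22}\cdot1_\Delta\cdot E_{11}$, the condition being $(a_2,s)\in S$, $s=b_1$. Hence $\langle a\,|\,b\rangle$ determines the $\mathcal X$-relation of $(a_i,b_j)$. For $(a_1,a_2)$ note that $S_{12}\cap1_{\Omega^2}=\{(a,a):(a_1,a_2)\in S\}$ is a relation, so $\{a:(a_1,a_2)\in S\}$ is a union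 of fibers; the fibers of $a$ and of $b$ are determined by $\langle a\,|\,b\rangle$. The last statement holds because $1_\Delta$ is a relation of $\mathcal Z$ by definition.
\end{proof}

Next, one may forget points: a color determines the colors of certain degenerate quadruples formed from the same points.

\begin{lemma}\label{lem:forget}
Let $\langle a\,|\,b\rangle=\langle a'\,|\,b'\rangle$, let $i,j\in\{1,2\}$, and put $d=(a_i,b_j)$, $d'=(a'_i,b'_j)$. Then $\langle a\,|\,d\rangle=\langle a'\,|\,d'\rangle$.
\end{lemma}

\begin{proof}
Let $r=\langle a\,|\,d\rangle$ and $s=\langle d\,|\,b\rangle$. Since $d_1=a_i$ and $d_2=b_j$, we have $r\subseteq E_{i1}$ and $s\subseteq E_{2j}$. The intersection number $c_{rs}^{\langle a|b\rangle}$ is positive, because $d$ is counted by it. Hence there is $d''$ with $(a',d'')\in r$ and $(d'',b')\in s$. Then $d''_1=a'_i$ and $d''_2=b'_j$, that is, $d''=d'$, and so $\langle a'\,|\,d'\rangle=r$.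
\end{proof}

\begin{lemma}\label{lem:symmetry}
If $f\in\operatorname{Aut}(\mathcal X)$, then $f\times f$ preserves every basis relation of $\mathcal Z$. If $g$ is an affine map $x\mapsto ax+b$, $a\ne0$, then $g\times g$ permutes the basis relations of $\mathcal Z$.
\end{lemma}

\begin{proof}
The orbits of $\langle f\times f\rangle$ on $\Omega^2\times\Omega^2$ form a coherent configuration that contains $\mathcal X^2$ and has $1_\Delta$ as a relation. By minimality of $\mathcal Z$ it contains $\mathcal Z$, so $f\times f$ preserves the basis relations of $\mathcal Z$. By Lemma~\ref{lem:gamma}(ii), $g\times g$ permutes the basis relations of $\mathcal X^2$, and it preserves $\Delta_2$. So the image of $\mathcal Z$ under $g\times g$ is again the smallest coherent configuration that contains $\mathcal X^2$ and has $1_\Delta$ as a relation, that is, $\mathcal Z$.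
\end{proof}

We define the color of a triple of points by
\[
t(x,y,z)=\langle x,y\,|\,x,z\rangle .
\]
By Lemma~\ref{lem:pairs} it determines the $\mathcal X$-relations of all pairs among $x,y,z$. By Lemma~\ref{lem:forget} with $i=j=1$, the color $\langle x,y\,|\,u,v\rangle$ determines $t(x,y,u)$; in particular $\langle x,y\,|\,s,s\rangle$ determines $t(x,y,s)$.

The final tool of this section uses the points $(s,s)$ of the diagonal as probes. It is what links quadruples to triples.

\begin{lemma}\label{lem:probe}
Let $\langle x,y\,|\,u,v\rangle=\langle x',y'\,|\,u',v'\rangle$. Then for every $s\in\Omega$ there is $s'\in\Omega$ such that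
\[
t(x,y,s)=t(x',y',s')\quad\text{and}\quad t(u,v,s)=t(u',v',s').
\]
\end{lemma}

\begin{proof}
Put $r=\langle x,y\,|\,s,s\rangle$ and $r_1=\langle s,s\,|\,u,v\rangle$. The point $(s,s)$ shows that $c_{r r_1}^{\langle x,y|u,v\rangle}>0$. Hence there is $d'\in\Omega^2$ with $\langle x',y'\,|\,d'\rangle=r$ and $\langle d'\,|\,u',v'\rangle=r_1$. Since $r\subseteq\Omega^2\times\Delta_2$, which is a relation by Lemma~\ref{lem:pairs}, $d'=(s',s')$ for some $s'$. The two equalities follow from $\langle x,y\,|\,s,s\rangle=\langle x',y'\,|\,s',s'\rangle$ and, after inversion, from $\langle u,v\,|\,s,s\rangle=\langle u',v'\,|\,s',s'\rangle$.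
\end{proof}

\section{The method on nine points}\label{sec:nine}

Let $\mathbb F=\mathbb F_9=\mathbb F_3(i)$ with $i^2=-1$, and let $K=\{\pm1,\pm i\}$ be the group of nonzero squares; the nonsquares are $\pm1\pm i$. The field automorphism $x\mapsto\bar x=x^3$ takes $i$ to $-i$, and $\bar x/x=x^2\in K$ for $x\ne0$. So $\Gamma=\{1,\bar{\ }\,\}$, $q_0=3$, $e=2$, and the base number is $3$.

\medskip
\noindent\emph{Triples.} Let $y\neq0$ and $\lambda=z/y$. The color $t(0,y,z)$ determines the relations of the pairs among $0,y,z$. Hence it determines whether $\lambda=0$, whether $\lambda=1$ and, if neither holds, whether $\lambda$ and $\lambda-1=(z-y)/y$ are squares. Since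
\[
\begin{array}{c|cccc}
\lambda & -1 & \pm i & 1\pm i & -1\pm i\\ \hline
\lambda-1 & 1 & -1\pm i & \pm i & 1\pm i\\
\lambda\text{ is a} & \text{square}&\text{square}&\text{nonsquare}&\text{nonsquare}\\
\lambda-1\text{ is a} & \text{square}&\text{nonsquare}&\text{square}&\text{nonsquare}
\end{array}
\]
the color determines $\lambda$ up to conjugation. The same computation with $\lambda=(z-x)/(y-x)$ applies to $t(x,y,z)$ whenever $x\ne y$.

\medskip
\noindent\emph{Quadruples.} Suppose that $\langle0,1\,|\,u,v\rangle=\langle0,1\,|\,u,v'\rangle$ with $v,v'\neq u$ and $v\ne v'$. We claim that $u=\bar u$ and $v'=\bar v$, so that $\bar{\ }$ fixes $0,1,u$ and exchanges $v$ and $v'$. Suppose this is false, and put $w_1=v-u$, $w_2=v'-u$. Take any $s\in\mathbb F$ and let $s'$ be as in Lemma~\ref{lem:probe}. By the step on triples, $s'\in\{s,\bar s\}$, and $(s-u)/w_1$ equals $(s'-u)/w_2$ or its conjugate. The four combinations read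
\begin{align*}
(w_2-w_1)\,s&=(w_2-w_1)\,u, & (\bar w_2-w_1)\,s&=\bar w_2u-w_1\bar u,\\
w_2\,s-w_1\bar s&=(w_2-w_1)\,u, & \bar w_2\,s-w_1\bar s&=\bar w_2u-w_1\bar u .
\end{align*}
The first has one solution, as $w_1\ne w_2$. The second has one solution if $\bar w_2\ne w_1$. If $\bar w_2=w_1$, its left side vanishes and its right side is $w_1(u-\bar u)$. This is nonzero, since $u=\bar u$ would give $\bar v'=\bar u+\bar w_2=u+w_1=v$, and the claim would hold. So the second equation has at most one solution. In the third and the fourth the left side is additive in $s$, and its nonzero zeros $s$ have a prescribed value of $\bar s/s$; the quotient of two of them is therefore fixed by conjugation and lies in $\mathbb F_3$, so the kernel has at most $3$ elements and there are at most $3$ solutions. Altogether at most $1+1+3+3=8$ elements $s$ satisfy one of the equations. But all $9$ elements of $\mathbb F$ do, a contradiction.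

\medskip
Since $\bar\imath\ne i$, the claim for $u=i$ shows that the colors $r_z=\langle0,1\,|\,i,z\rangle$, $z\ne i$, are pairwise distinct, and $r_i$ differs from them by Lemma~\ref{lem:pairs}; these are the coordinates of the reconstruction. (On nine points the $r_z$ can also be told apart by pairs alone. By the table, the relations of $z$ to $0$ and $1$ determine $z$ up to conjugation. It remains to separate $a+i$ from $a-i$ for $a\in\mathbb F_3$, and the corresponding differences $z-i$ are $a$ and $a+i$: the first is zero and the second nonzero if $a=0$, and they are a square and a nonsquare otherwise.)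

The point of the count is that it uses nothing but the triples and the inequality $2+2q_0<q_0^2$, and so carries over. What does not carry over is the table: for larger fields the cosets $\lambda K$ and $(\lambda-1)K$ alone need not determine $\lambda$ up to $\Gamma$, and the triples need a structural argument.

\section{Colors of triples}\label{sec:triples}

The goal of this section is that triples of equal color lie in one orbit of $\operatorname{Aut}(\mathcal X)$. After a translation the first point is $0$, and we have to understand the function $(y,z)\mapsto t(0,y,z)$. It defines a coherent configuration on $\mathbb F$; averaging over multiplications, we turn it into an S-ring over the cyclic group $\mathbb F^*$, to which Theorem~\ref{thm:lm} applies. The averaging loses information, but what remains is enough.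

\subsection{From triples to an S-ring}

The relation $E_{11}$ is an equivalence relation of $\mathcal Z$, and $\{0\}\times\Omega$ is one of its classes. Let $\mathcal Z_0$ consist of the nonempty intersections of basis relations of $\mathcal Z$ with $(\{0\}\times\Omega)^2$, transported to $\mathbb F$ by $(0,y)\mapsto y$. This is a coherent configuration: the basis relations involved lie in $E_{11}$, and if $r,s\subseteq E_{11}$ and $a,b\in\{0\}\times\Omega$, then every $d$ with $(a,d)\in r$, $(d,b)\in s$ lies in $\{0\}\times\Omega$, so the intersection numbers are inherited. The basis relations of $\mathcal Z_0$ are the classes of the function $(y,z)\mapsto t(0,y,z)$. Since $\Delta_2$ is a union of fibers of $\mathcal Z$ and meets $\{0\}\times\Omega$ in $(0,0)$ only, $\{0\}$ is a fiber of $\mathcal Z_0$. Hence $\mathbb F^*$ is a union of fibers, and $\mathcal Z_0$ restricts to a coherent configuration $\mathcal Z_0|_{\mathbb F^*}$.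

Let the group $H=\mathbb F^*$ act on the set $\mathbb F^*$ by multiplication. For $h\in H$ the map $g(x)=hx$ has $g(0)=0$, so by Lemma~\ref{lem:symmetry} $H$ permutes the basis relations of $\mathcal Z_0|_{\mathbb F^*}$. The matrices in its adjacency algebra that commute with the permutation matrices of all elements of $H$ form a coherent algebra. Its configuration $\mathcal Y$ on $\mathbb F^*$ has as basis relations the unions of the $H$-orbits of basis relations of $\mathcal Z_0|_{\mathbb F^*}$; so $\mathcal Y$ is coarser than $\mathcal Z_0|_{\mathbb F^*}$. Each basis relation of $\mathcal Y$ is invariant under the regular group $H$, hence of the form $\{(y,z):z/y\in L\}$; let $\pi$ be the partition of $\mathbb F^*$ into these sets $L$. Then $\{1\}\in\pi$, since the diagonal is a relation of $\mathcal Y$; inverses of classes are classes; and the intersection numbers of $\mathcal Y$, evaluated at the pairs $(1,h)$, give the last axiom. So $\pi$ is the partition of an S-ring over the cyclic group $\mathbb F^*$.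

By Lemma~\ref{lem:pairs}, on a basis relation of $\mathcal Z_0|_{\mathbb F^*}$ the cosets $yK$, $zK$, $(z-y)K$ are constant, and so is the property $y=z$ (we put $0K=\{0\}$). Hence $(z/y)K$ and $(z/y-1)K$ are constant on it. Multiplying $y$ and $z$ by a common $h\in H$ does not change these two cosets, so they are constant even on the basis relations of $\mathcal Y$. In other words,
\begin{equation}\label{eq:cosets}
\lambda K,\quad(\lambda-1)K\quad\text{and the property }\lambda=1\quad\text{are constant on each class }L\ni\lambda\text{ of }\pi .
\end{equation}

\begin{lemma}\label{lem:autY}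
The stabilizer of $1$ in $\operatorname{Aut}(\mathcal Y)$ is $\Gamma$ (restricted to $\mathbb F^*$).
\end{lemma}

\begin{proof}
Let $\gamma\in\Gamma$. By Lemma~\ref{lem:symmetry}, $\gamma\times\gamma$ preserves every basis relation of $\mathcal Z$, and $\gamma(0)=0$. So $\gamma$ preserves the basis relations of $\mathcal Z_0|_{\mathbb F^*}$ and of the coarser configuration $\mathcal Y$; and $\gamma(1)=1$.

Conversely, let $f\in\operatorname{Aut}(\mathcal Y)$, $f(1)=1$, and put $f(0)=0$. Since $f(y)=f(y)/f(1)$ and $y=y/1$ lie in one class of $\pi$, \eqref{eq:cosets} gives $f(y)\in yK$. For distinct $y,z\in\mathbb F^*$ the elements $f(z)/f(y)$ and $z/y$ lie in one class, so $f(z)/f(y)-1\in(z/y-1)K$. Multiplying by $f(y)\in yK$, we get $f(z)-f(y)\in(z-y)K$. Hence $f$ is an automorphism of $\mathcal X$ fixing $0$ and $1$, that is, $f\in\Gamma$ by Lemma~\ref{lem:gamma}(i).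
\end{proof}

\begin{proposition}\label{prop:pi}
The classes of $\pi$ are the orbits of\/ $\Gamma$ on $\mathbb F^*$.
\end{proposition}

Knowing the automorphisms of $\mathcal Y$ does not yet determine the classes of $\pi$, because a configuration may be coarser than the orbits of its automorphism group. Over a cyclic group, by Theorem~\ref{thm:lm}, only wedge products could cause this; but a wedge product has automorphisms that move too few points to be field automorphisms.

\begin{proof}
Applying Theorem~\ref{thm:lm} repeatedly to tensor factors, we get $\mathbb F^*=H_1\times\dots\times H_r$ and $\pi=\pi_1\otimes\dots\otimes\pi_r$, where each $\pi_i$ is trivial, orbit or wedge.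

Suppose that $\pi_i$ is a wedge product with $1<L\le U<H_i$. Choose a coset $C\ne U$ of $U$ in $H_i$ and $1\ne l\in L$. Let $f_i:H_i\to H_i$ be multiplication by $l$ on $C$ and the identity elsewhere. Since $lC=C$, this is a permutation, and $f_i(1)=1$. Let $y,z\in H_i$. If they lie in the same $U$-coset, then $f_i(z)/f_i(y)=z/y$. Otherwise $z/y\notin U$, and $f_i(z)/f_i(y)\in(z/y)L$, which is contained in the class of $z/y$ because that class is a union of $L$-cosets. So $f_i$ preserves all relations $\{(y,z):z/y\in M\}$, $M\in\pi_i$. Let $f$ act as $f_i$ on $H_i$ and as the identity on the other factors. Then $f$ is an automorphism of $\mathcal Y$ fixing $1$, so $f\in\Gamma$ by Lemma~\ref{lem:autY}. Now $f\ne1$, and $f$ fixes all elements whose $H_i$-component is outside $C$, which is at least half of $\mathbb F^*$. Together with $0$ it fixes at least $(q+1)/2>\sqrt q$ elements of $\mathbb F$. But the fixed field of a nonidentity automorphism is a proper subfield and has at most $\sqrt q$ elements, a contradiction.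

So each $\pi_i$ is trivial or orbit. Hence its classes are the orbits of a group $M_i$ of permutations of $H_i$ that fixes $1$ and preserves the relations $\{(y,z):z/y\in L\}$, $L\in\pi_i$: in the trivial case take all permutations fixing $1$, and in the orbit case take the given $M_i\le\operatorname{Aut}(H_i)$, for which $m(z)/m(y)=m(z/y)$. The group $M_1\times\dots\times M_r$ consists of automorphisms of $\mathcal Y$ fixing $1$, and its orbits are the classes of $\pi$. On the other hand, every automorphism of $\mathcal Y$ fixing $1$ preserves each class of $\pi$. So the classes are the orbits of the full stabilizer of $1$ in $\operatorname{Aut}(\mathcal Y)$, which is $\Gamma$.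
\end{proof}

\subsection{Triples}

\begin{proposition}\label{prop:triples}
Let $t(x,y,z)=t(x',y',z')$. Then $(x,y,z)$ and $(x',y',z')$ lie in one orbit of $\operatorname{Aut}(\mathcal X)$. If $x\ne y$, then $x'\neq y'$, and
\[
\frac{z'-x'}{y'-x'}=\gamma\Bigl(\frac{z-x}{y-x}\Bigr)\quad\text{for some }\gamma\in\Gamma.
\]
\end{proposition}

\begin{proof}
If $x=y$, then $x'=y'$ by Lemma~\ref{lem:pairs}, and $(x,z)$, $(x',z')$ lie in one basis relation of $\mathcal X$. Basis relations of $\mathcal X$ are orbits of a subgroup of $\operatorname{Aut}(\mathcal X)$, so the triples lie in one orbit.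

Let $x\ne y$; then $x'\ne y'$. Translations belong to $\operatorname{Aut}(\mathcal X)$, so they preserve $t$ by Lemma~\ref{lem:symmetry}. Translating each triple separately, we may assume $x=x'=0$. By Lemma~\ref{lem:pairs}, $z=0$ if and only if $z'=0$. If $z=z'=0$, put $\gamma=1$. Otherwise $t(0,y,z)=t(0,y',z')$ means that $(y,z)$ and $(y',z')$ lie in one basis relation of $\mathcal Z_0|_{\mathbb F^*}$, hence in one basis relation of $\mathcal Y$. So $z/y$ and $z'/y'$ lie in one class of $\pi$, and by Proposition~\ref{prop:pi} $z'/y'=\gamma(z/y)$ with $\gamma\in\Gamma$. In both cases the map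
\[
s\mapsto y'\gamma(s/y)=\frac{y'}{\gamma(y)}\,\gamma(s)
\]
takes $(0,y,z)$ to $(0,y',z')$. Here $y'\in yK$ by Lemma~\ref{lem:pairs} and $\gamma(y)\in yK$ by definition of $\Gamma$, so the factor $y'/\gamma(y)$ is in $K$ and the map is in $\operatorname{Aut}(\mathcal X)$.
\end{proof}

\section{Colors of quadruples: proof of Theorem \ref{thm:B}}\label{sec:quadruples}

A color $\langle0,1\,|\,u,v\rangle$ determines the colors of several triples formed from $0,1,u,v$, and each of them is now known up to an automorphism in $\Gamma$. But these automorphisms may differ from triple to triple, while an orbit requires a single one. As on nine points, we resolve this by probing with all $s\in\mathbb F$ and counting. The count needs the following inequality.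

\begin{lemma}\label{lem:N}
$\displaystyle N:=e\Bigl(1+\sum_{1\ne\rho\in\Gamma}|\operatorname{Fix}\rho|\Bigr)<q.$
\end{lemma}

\begin{proof}
If $e=1$, then $N=1<q$. Let $e\ge2$. The group $\Gamma$ is cyclic of order $e$, and $|\operatorname{Fix}\rho|=q_0^{e/\operatorname{ord}\rho}$. So, for fixed $e$, $N$ is a polynomial in $q_0$ with nonnegative coefficients and of degree less than $e$, and $N/q_0^e$ decreases as $q_0$ grows. Since $q_0\ge3$ by Lemma~\ref{lem:gamma}(iv), it suffices to prove $N<3^e$ for $q_0=3$.

For $\rho\ne1$ the exponent $e/\operatorname{ord}\rho$ is an integer not exceeding $e/2$, so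
\[
N\le e\bigl(1+(e-1)3^{\lfloor e/2\rfloor}\bigr).
\]
For $e=2,3,5,7$ the right side equals $8<9$, $21<27$, $185<243$ and $1141<2187$. For $e=4$ there are one element of order $2$ and two of order $4$, and $N=4(1+9+2\cdot3)=64<81$. For $e=6$ there are one element of order $2$, two of order $3$ and two of order $6$, and $N=6(1+27+2\cdot9+2\cdot3)=312<729$.

For $e\ge8$ the bound gives $N\le e^2\,3^{e/2}$, and it remains to see that $e<3^{e/4}$. For $e=8$ this is $8<9$; and it passes from $e$ to $e+1$ because $3^{1/4}>1.25>(e+1)/e$ for $e\ge8$.
\end{proof}

\begin{remark}
The inequality $q_0\ge3$ cannot be dispensed with here: for $e=2$ and $q_0=2$ one would have $N=2(1+2)=6>4=q$. For $e=2$, $q_0=3$ the margin is $8<9$.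
\end{remark}

\begin{proof}[Proof of Theorem \ref{thm:B}]
By Lemma~\ref{lem:symmetry} each orbit of $\operatorname{Aut}(\mathcal X)$ lies inside a basis relation. Conversely, let
\[
\langle x,y\,|\,u,v\rangle=\langle x',y'\,|\,u',v'\rangle .
\]
We have to find an element of $\operatorname{Aut}(\mathcal X)$ taking one quadruple to the other.

\smallskip
\noindent\emph{Case 1: $u=v$ or $x=y$.} If $u=v$, then $u'=v'$ by Lemma~\ref{lem:pairs}, and the color $\langle x,y\,|\,u,u\rangle$ determines $t(x,y,u)$. So $t(x,y,u)=t(x',y',u')$, and Proposition~\ref{prop:triples} gives the required element. If $x=y$, apply the same argument to the inverse colors.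

\smallskip
\noindent\emph{Case 2: $x\ne y$ and $u\ne v$.} Then $x'\ne y'$ and $u'\ne v'$. We first normalize. Since $t(x,y,u)=t(x',y',u')$, Proposition~\ref{prop:triples} provides $g\in\operatorname{Aut}(\mathcal X)$ taking $(x',y',u')$ to $(x,y,u)$. Applying $g$ to the second quadruple changes neither its orbit nor its color, so we may assume $x'=x$, $y'=y$, $u'=u$. Now apply the affine map $\sigma:s\mapsto(s-x)/(y-x)$ to both quadruples. By Lemma~\ref{lem:symmetry} the images again have equal colors, and since $\sigma$ normalizes $\operatorname{Aut}(\mathcal X)$, the images lie in one orbit if and only if the originals do. So we may assume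
\[
\langle0,1\,|\,u,v\rangle=\langle0,1\,|\,u,v'\rangle,\qquad w_1:=v-u\ne0,\quad w_2:=v'-u\neq0 .
\]
It suffices to find $\delta\in\Gamma$ with $\delta(u)=u$ and $\delta(v')=v$. \emph{Suppose there is none.}

Let $s\in\mathbb F$ be arbitrary. Lemma~\ref{lem:probe} gives $s'$ with
\[
t(0,1,s)=t(0,1,s'),\qquad t(u,v,s)=t(u,v',s').
\]
By Proposition~\ref{prop:triples} there are $\gamma,\delta\in\Gamma$ with
\[
s'=\gamma(s),\qquad \frac{s-u}{w_1}=\delta\Bigl(\frac{s'-u}{w_2}\Bigr)=\frac{\delta\gamma(s)-\delta(u)}{\delta(w_2)} .
\]
With $\rho=\delta\gamma$ this becomes
\begin{equation}\label{eq:probe}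
\delta(w_2)\,s-w_1\,\rho(s)=\delta(w_2)\,u-w_1\,\delta(u).
\end{equation}
So every $s\in\mathbb F$ satisfies \eqref{eq:probe} for at least one pair $(\rho,\delta)\in\Gamma^2$. We bound the number of solutions $s$ for a fixed pair.

Let $\rho=1$. If $\delta(w_2)\ne w_1$, there is exactly one solution. If $\delta(w_2)=w_1$, the left side vanishes and the right side is $w_1(u-\delta(u))$, so a solution exists only if $\delta(u)=u$; but then $\delta(v')=\delta(u)+\delta(w_2)=u+w_1=v$, which we have excluded. So there is at most one solution.

Let $\rho\ne1$. The left side of \eqref{eq:probe} is additive in $s$. A nonzero element $s$ of its kernel satisfies $\rho(s)/s=\delta(w_2)/w_1$, so the quotient of two such elements is fixed by $\rho$. Hence the kernel has at most $|\operatorname{Fix}\rho|$ elements, and there are at most $|\operatorname{Fix}\rho|$ solutions.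

Summing over all $\rho$ and over the $e$ choices of $\delta$ for each $\rho$, we obtain $q\le N$, contrary to Lemma~\ref{lem:N}.
\end{proof}

\section{Reconstruction: proof of Theorem \ref{thm:A}}\label{sec:A}

A trivial scheme is $1$-separable, as we saw in Section~1, and hence $2$-separable by Lemma~\ref{lem:lift}. Let $\mathcal X$ be nontrivial. Choose $\theta$ with $\mathbb F=\mathbb F_0(\theta)$, put $a=(0,1)$, and for $z\in\mathbb F$ let
\[
r_z=\langle a\,|\,\theta,z\rangle .
\]

\begin{lemma}\label{lem:rz}
The basis relations $r_z$, $z\in\mathbb F$, are pairwise distinct.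
\end{lemma}

\begin{proof}
If $r_z=r_w$, then by Theorem~\ref{thm:B} some $f\in\operatorname{Aut}(\mathcal X)$ fixes $0,1,\theta$ and takes $z$ to $w$. By Lemma~\ref{lem:gamma}(i), $f\in\Gamma$; and $f$ fixes $\mathbb F_0(\theta)=\mathbb F$ pointwise. So $z=w$.
\end{proof}

Let $\hat\varphi:\mathcal Z\to\mathcal Z'=\widehat{\mathcal X'}^{(2)}$ be an algebraic $2$-isomorphism, compatible with $\varphi:\mathcal X\to\mathcal X'$, where $\mathcal X'$ is a configuration on $\Omega'$. Then $|\Omega'|=|\Omega|$. For relations $R,S$ of $\mathcal X$ we have $\hat\varphi(R\otimes S)=\varphi(R)\otimes\varphi(S)$; in particular $\hat\varphi(E_{11})=E'_{11}$. Moreover $\hat\varphi(1_\Delta)=1_{\Delta'}$. By Lemma~\ref{lem:lift} it suffices to find an isomorphism $f:\mathcal X\to\mathcal X'$ inducing $\varphi$.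

\paragraph{Definition of $f$.} The base $(0,1,\theta)$ is encoded in the relation $r_\theta$, which contains $(a,(\theta,\theta))$. Pick any $(a',b')\in\hat\varphi(r_\theta)$. Since $r_\theta\subseteq\Omega^2\times\Delta_2=J\cdot1_\Delta$, we have $\hat\varphi(r_\theta)\subseteq J\cdot1_{\Delta'}$, and so $b'=(\theta',\theta')$ for some $\theta'\in\Omega'$.

Let $z\in\mathbb F$. There is exactly one $b$ with $(a,b)\in r_z$ and $(b,(\theta,\theta))\in E_{11}$: the second condition says $b=(\theta,v)$, and then $r_v=r_z$, so $v=z$ by Lemma~\ref{lem:rz}. As $(a,(\theta,\theta))\in r_\theta$, this means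
\[
\sum_{s\subseteq E_{11}}c_{r_z\,s}^{\,r_\theta}=1,
\]
the sum being over the basis relations $s\subseteq E_{11}$. The same equality holds for the images under $\hat\varphi$. Hence there is a unique $b'_z\in\Omega'^2$ with first coordinate $\theta'$ and $(a',b'_z)\in\hat\varphi(r_z)$. Define $f(z)$ by
\[
b'_z=(\theta',f(z)).
\]
If $f(z)=f(w)$, then $b'_z=b'_w$, so $\hat\varphi(r_z)=\hat\varphi(r_w)$ and $z=w$ by Lemma~\ref{lem:rz}. Thus $f:\Omega\to\Omega'$ is injective, hence bijective.

\paragraph{$f$ is an isomorphism inducing $\varphi$.} Let $z,w\in\mathbb F$, and let $t_{zw}=t(\theta,z,w)=\langle\theta,z\,|\,\theta,w\rangle\subseteq E_{11}$. The point $(\theta,w)$ shows that $c_{r_w t_{zw}^*}^{\,r_z}>0$. Since $(a',b'_z)\in\hat\varphi(r_z)$, there is $b''$ with $(a',b'')\in\hat\varphi(r_w)$ and $(b'_z,b'')\in\hat\varphi(t_{zw})\subseteq E'_{11}$. The first coordinate of $b''$ is therefore $\theta'$, and $b''=b'_w$ by uniqueness. Hence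
\[
(b'_z,b'_w)\in\hat\varphi(t_{zw}).
\]
Let $R$ be the basis relation of $\mathcal X$ containing $(z,w)$. Then $t_{zw}\subseteq J\otimes R$, so $\hat\varphi(t_{zw})\subseteq J\otimes\varphi(R)$, that is, $(f(z),f(w))\in\varphi(R)$. So the bijection $f\times f:\Omega^2\to\Omega'^2$ maps each basis relation $R$ into $\varphi(R)$; as the $R$ partition $\Omega^2$ and the $\varphi(R)$ partition $\Omega'^2$, it maps $R$ onto $\varphi(R)$.

\medskip
So $f$ is an isomorphism inducing $\varphi$, and $\hat\varphi$ is induced by $f$ by Lemma~\ref{lem:lift}. Hence $\mathcal X$ is $2$-separable, and $s(\mathcal X)\le2$. This proves Theorem~\ref{thm:A}. \hfill$\square$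

\section{The Paley schemes on $p^2$ points: proof of Theorem \ref{thm:C}}

Theorem~\ref{thm:A} is sharp, since the value $2$ occurs over prime fields. The Paley schemes on $p^2$ points show that it is sharp also among the schemes of base number $3$. The reason is a count: there are many schemes with the intersection numbers of the Paley scheme, and too few of them are isomorphic to it.

Let $p\ge7$ be a prime, $q=p^2$, and let $K$ be the group of nonzero squares of $\mathbb F=\mathbb F_{p^2}$. Since $x^{p-1}$ is a square for all $x\in\mathbb F^*$, we have $\Gamma=\operatorname{Gal}(\mathbb F/\mathbb F_p)$, a group of order $2$. By Lemma~\ref{lem:gamma}, $b(\operatorname{Aut}(\mathcal X))=3$ and $|\operatorname{Aut}(\mathcal X)|=p^2\cdot\frac{p^2-1}2\cdot2=p^2(p^2-1)$. By Theorem~\ref{thm:A} it remains to show $s(\mathcal X)\ne1$.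

\paragraph{Schemes with the same intersection numbers.} Regard $\mathbb F$ as the plane $\mathbb F_p^2$, with $p+1$ lines through $0$. Since $\mathbb F_p^*=(\mathbb F^*)^{p+1}$ consists of squares, $K\cup\{0\}$ is the union of a set $D_0$ of lines through $0$, and $|D_0|=\frac{p^2-1}{2(p-1)}=\frac{p+1}2=:g$. For any set $D$ of $g$ lines through $0$ let $S_D$ be the set of nonzero points on the lines of $D$, and join $x$ and $y$ if $y-x\in S_D$. This graph, the $D$-graph, has $p^2$ vertices and valency $g(p-1)$. The number of common neighbors of $0$ and $v\ne0$ is the number of pairs $(s,s')\in S_D^2$ with $s+s'=v$. For an ordered pair of distinct lines $\ell,\ell'\in D$ there is exactly one decomposition $v=s+s'$ with $s\in\ell$, $s'\in\ell'$, and both parts are nonzero if and only if $v\notin\ell\cup\ell'$. If $s$ and $s'$ are on the same line, then so is $v$. So if $v\notin S_D$, the number is $g(g-1)$. If $v$ is on the line $\ell_0\in D$, the pairs of distinct lines contribute $(g-1)(g-2)$, and the choice $s,s'\in\ell_0$, with $s\ne0,v$, contributes $p-2$. By translation invariance the $D$-graph is strongly regular with parameters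
\[
\bigl(p^2,\ g(p-1),\ (g-1)(g-2)+p-2,\ g(g-1)\bigr),
\]
which do not depend on $D$. The diagonal, the edges and the nonedges form a coherent configuration $\mathcal X_D$, whose intersection numbers are determined by these parameters. As $\mathcal X=\mathcal X_{D_0}$, there is for each $D$ an algebraic isomorphism $\mathcal X\to\mathcal X_D$ taking edges to edges.

\paragraph{Isomorphisms are linear.} Suppose that $s(\mathcal X)=1$. Then for every $D$ there is a graph isomorphism $f$ from the $D$-graph to the $D_0$-graph, and after composing it with a translation we may assume $f(0)=0$. The group $T$ of translations acts on both graphs, so $fTf^{-1}\le\operatorname{Aut}(\mathcal X)$. By Lemma~\ref{lem:gamma}(i), $T$ is normal in $\operatorname{Aut}(\mathcal X)$, and since $p\nmid p^2-1$, it is the unique Sylow $p$-subgroup. Hence $fTf^{-1}=T$. For $v\in\mathbb F$ the map $x\mapsto f(f^{-1}(x)+v)$ is therefore a translation, and at $x=0$ it takes the value $f(v)$; so $f(y+v)=f(y)+f(v)$ for all $y$. Thus $f$ is additive, $f\in GL(2,p)$, and $f(S_D)=S_{D_0}$ gives $f(D)=D_0$. Consequently all sets $D$ of $g$ lines lie in one orbit of $PGL(2,p)$, acting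 on the $p+1$ lines.

\paragraph{Counting.} The stabilizer of $D_0$ in $PGL(2,p)$ contains the image $K/\mathbb F_p^*$ of the multiplications by elements of $K$, of order $\frac{p^2-1}{2(p-1)}=\frac{p+1}2$. It also contains the image of $x\mapsto x^p$, which preserves $K$. This map is not the multiplication by any element, since it fixes $1$ and is not the identity; so its image is not in $K/\mathbb F_p^*$, and the stabilizer has order at least $p+1$. The orbit of $D_0$ thus has size at most
\[
\frac{|PGL(2,p)|}{p+1}=\frac{p(p^2-1)}{p+1}=p(p-1).
\]
But the number of all sets $D$ is $\binom{p+1}{(p+1)/2}>p(p-1)$. To see this put $p+1=2k$, so that $k\ge4$ and the claim is $\binom{2k}k>(2k-1)(2k-2)$. For $k=4$ it reads $70>42$. When $k$ is replaced by $k+1$, the left side grows by the factor $\frac{2(2k+1)}{k+1}\ge3.6$ and the right side by the factor $\frac{(2k+1)2k}{(2k-1)(2k-2)}<1.72$, for all $k\ge4$. This contradiction shows $s(\mathcal X)\ne1$, so $s(\mathcal X)=2$. \hfill$\square$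

\begin{remark}
The hypothesis $p\ge7$ enters only in the last inequality. For $p=3$ and $p=5$ the two sides are equal, $6=6$ and $20=20$, and the argument gives nothing.
\end{remark}

\begin{thebibliography}{9}

\bibitem{carlitz}
Carlitz, 1960 (the case of index $2$).

\bibitem{lm1}
Leung and Man, J. Algebra \textbf{183} (1996), 273--285.

\bibitem{lm2}
Leung and Man, Israel J. Math. \textbf{106} (1998), 251--267.

\bibitem{mcconnel}
McConnel, Acta Arith. \textbf{8} (1963), 127--151.

\bibitem{problems}
\emph{Some Open Problems For Coherent Configurations},
\texttt{http://www.pdmi.ras.ru/\%7einp/cp01.pdf}.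

\end{thebibliography}

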